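# Cubic bipartite graphs on the projective plane with many Kempe classes

## 1. From three classes to exponentially many

Throughout, $P$ is the projective plane. The terms used in the theorems are unpacked in Section 2.

**Theorem 1.** Let $k\ge 0$, and let $P$ be the closed unit disc with antipodal boundary points identified. Draw $k+1$ concentric hexagons, numbered $0,\dots,k$ from the outside in, with corners at the angles $60^\circ i$, $i\in\mathbb Z_6$. Hexagon $0$ is the boundary circle, with corners $a^0_i$; hexagon $j$ has corners $a^j_i$. Draw all spokes $a^{j-1}_ia^j_i$. Antipodality identifies $a^0_i=a^0_{i+3}=:b_i$ ($i$ mod $3$). Call the resulting graph on $P$ $H_k$. Put a new vertex $u_F$ into every face $F$ of $H_k$, join it to all corners of $F$, and let $G_k$ be the dual of the triangulation obtained. Then $G_k$ is a cubic bipartite graph with $24k+6$ vertices, embedded on $P$, and it has at least $2^k$ Kempe equivalence classes of 3-edge-colorings. In particular $G_2$, with 54 vertices, has more than three.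

For a graph $H$, let $\kappa(H)$ be the number of classes of proper 3-vertex-colorings of $H$ under *3-color Kempe changes*: swap two colors $i,j$ on a connected component of the subgraph induced by the vertices of colors $i,j$. If $H$ has no proper 3-coloring, $\kappa(H)=0$.

**Theorem 2.** Every cubic bipartite graph $G$ embedded on $P$ determines a canonical set $U$ of faces whose boundaries are disjoint cycles covering $V(G)$. Let $H=G^*-U$. Then $G$ has exactly $1+\kappa(H)$ Kempe classes. If $G=G(H)$ arises by the face-vertex construction of Theorem 1 from a connected, loopless, non-bipartite graph $H$ cellularly embedded on $P$ with all faces of even length, then $U$ is the set of faces $u_F$, and $G^*-U=H$.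

**Theorem 3.** (a) $G_k$ has exactly $2^k+1$ Kempe classes; in particular $G_2$ has exactly $5$. So the maximum number of classes on $n$ vertices is at least $2^{(n-6)/24}+1$ for $n\equiv 6\pmod{24}$; it is always at most $2^{n-1}$. (b) Every positive integer $m$ is the number of Kempe classes of some cubic bipartite graph embedded on $P$.

The question behind these statements is posed in "Kempe equivalence classes of cubic graphs embedded on the projective plane" (http://tgt.ynu.ac.jp/ozeki/2019Ozeki.pdf): do all cubic bipartite graphs embedded on the projective plane admit at most three Kempe equivalence classes? Theorem 1 says no. The same source shows that such a $G$ has only one class if and only if its dual $G^*$ is not 4-vertex-colorable.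

Theorem 1 has a short, self-contained proof (Sections 3–5). Theorem 2 takes most of the lecture (Sections 6–9), and Theorem 3 is deduced from it (Sections 10–11).

## 2. Kempe switches, and the two classes of $K_{3,3}$

Graphs are finite and may have multiple edges. Colors are elements of $\mathbb Z_3$, written $1,2,3$ with $3=0$; arithmetic with colors is mod 3.

**Definition (Kempe switch).** Let $\varphi$ be a 3-edge-coloring of a cubic graph $G$ and let $M_i$ be the set of edges of color $i$, a perfect matching. An *alternating cycle* is a cycle whose edges use exactly two colors, that is, a component of some $M_i\cup M_j$. A *Kempe switch* swaps the two colors on one alternating cycle. Two 3-edge-colorings are *Kempe equivalent* if a sequence of switches leads from one to the other; the classes are the *Kempe classes*.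

Swapping $i$ and $j$ on the whole graph means switching every component of $M_i\cup M_j$. So every global permutation of the colors is a composition of switches.

**Example ($K_{3,3}$ by hand).** A 3-edge-coloring of $K_{3,3}$ is a Latin square of order 3, so there are 12 of them. Two disjoint perfect matchings of $K_{3,3}$ differ by a fixed-point-free permutation of 3 objects, which is a 3-cycle, so their union is a Hamiltonian 6-cycle. Hence every switch is a global transposition of two colors, every class has exactly 6 elements, and there are $12/6=2$ classes.

The mechanism to copy is visible here: if all three $M_i\cup M_j$ are Hamiltonian cycles, the class consists of only 6 colorings. Many such rigid colorings give many classes.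

**Embeddings.** A graph embedded on $P$ is connected and cellularly embedded: every face is an open disc. The dual $G^*$ has a vertex for each face and, for each edge $e$ of $G$, an edge joining the faces on the two sides of $e$; it may have multiple edges and loops. A graph with a loop has no proper coloring. The *length* of a face is the length of its boundary walk, and the face has that many *corners* (a vertex met several times by the walk counts each time).

**The double cover.** Let $\pi:S\to P$ be the covering by the sphere and $\alpha:S\to S$ the antipodal map. It has no fixed point, reverses orientation, and satisfies $\pi\alpha=\pi$. The preimage of a face of an embedded graph is a pair of disjoint open discs exchanged by $\alpha$. *The preimage $\tilde G=\pi^{-1}(G)$ of an embedded graph is connected.* Suppose it were the disjoint union of nonempty closed sets $A,B$. The boundary of each face of $\tilde G$ is traced by one closed walk, hence connected, hence in $A$ or in $B$. Adding to $A$, respectively $B$, the faces with boundary in it splits $S$ into two disjoint nonempty closed sets, which is impossible.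

**Potentials.** We use one textbook fact repeatedly. Let a simply connected surface (sphere, plane, strip) be tiled by the faces of a graph, and let $\delta$ be a function on directed edges with $\delta(q,p)=-\delta(p,q)$ and values in an abelian group. If $\delta$ sums to $0$ around every face, there is a function $d$ on vertices with $d(q)-d(p)=\delta(p,q)$. It is unique up to a constant when the graph is connected. More generally, in the plane the sum of $\delta$ along a closed walk equals the sum over faces of (winding number about the face) times (sum of $\delta$ around the face).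

## 3. Face vertices: from $H$ to the cubic graph $G(H)$

**Definition ($T(H)$, $G(H)$).** Let $H$ be a connected loopless graph cellularly embedded on $P$, **non-bipartite, with all faces of even length**. Put a vertex $u_F$ in every face $F$ and join it to all corners of $F$. This gives a triangulation $T(H)$ of $P$, with one triangle $u_Fxy$ for each side of each edge $xy$ of $H$. Let $G(H)=T(H)^*$.

So $G(H)$ is connected, cubic and cellularly embedded, with $2|E(H)|$ vertices. Its faces are the vertices of $T(H)$, namely the $u_F$ and the vertices of $H$.

For $H_k$: the boundary circle becomes the triangle $b_0b_1b_2$ traversed twice, so $|V(H_k)|=3+6k$ and $|E(H_k)|=3+6k+6k=3+12k$. The faces are $6k$ quadrangles and one innermost hexagon. $H_k$ contains a triangle, so it is non-bipartite. Hence $G_k=G(H_k)$ has $24k+6$ vertices.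

**Example ($G_0=K_{3,3}$).** $H_0$ is a triangle whose single face is a hexagon with corners $a^0_0,\dots,a^0_5$. Let $t_i$ be the triangle $u\,a^0_ia^0_{i+1}$, $i\in\mathbb Z_6$. Then $t_i,t_{i+1}$ share an edge at $u$, and $t_i,t_{i+3}$ share the edge $b_ib_{i+1}$. So $G_0$ is a 6-cycle with its three long chords, which is $K_{3,3}$.

**Lemma 1.** $G(H)$ is bipartite.

*Proof.* The purpose is to 2-color the triangles upstairs so that $\alpha$ respects the coloring. The graph $\tilde H=\pi^{-1}(H)$ is connected, lies on the sphere and has even faces, so it is bipartite with unique parts $V_1,V_2$. The map $\alpha$ preserves or exchanges the parts. If it preserved them, $\pi(V_1),\pi(V_2)$ would be a bipartition of $H$; so it exchanges them.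

Orient $S$. Call a triangle $uxy$ of $\pi^{-1}(T(H))$, with $u$ a face vertex, $x\in V_1$, $y\in V_2$, *black* if $u,x,y$ is counterclockwise and *white* otherwise. Two triangles sharing an edge lie on opposite sides of it, and their third vertices have the same kind ($u$, $V_1$ or $V_2$); so they have different colors. Since $\alpha$ reverses orientation and exchanges $V_1,V_2$, it maps black to black. So the 2-coloring descends to the vertices of $G(H)$. $\square$

**Definition ($\varphi_g$).** Let $g$ be a proper 3-coloring of $H$. The edge of $G(H)$ dual to $u_Fx$ gets color $g(x)$; the edge dual to $xy\in E(H)$ gets the color different from $g(x),g(y)$.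

At the vertex $u_Fxy$ the colors are $g(x)$, $g(y)$ and the third one, so $\varphi_g$ is a 3-edge-coloring. For a color permutation $\sigma$ we have $\sigma\circ\varphi_g=\varphi_{\sigma\circ g}$.

**Example.** On $G_0$ with $g(b_i)=i$, the 6-cycle is colored $1,2,3,1,2,3$ and each chord gets the third color. The other class of $K_{3,3}$ is represented by the 6-cycle colored $1,2,1,2,1,2$ with all chords colored $3$.

## 4. Why quadrangulations give nothing, and one hexagon helps

The simplest graphs $H$ to try have only quadrangular faces. They produce no $\varphi_g$ at all.

**Lemma 2.** A connected, loopless, non-bipartite $H$ on $P$, cellularly embedded with all faces of length 4, has no proper 3-coloring.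

*Proof.* Let $f$ be one. For adjacent $p,q$ in $\tilde H$ let $\delta(p,q)=\pm1\equiv f(\pi q)-f(\pi p)\pmod 3$. Around a quadrangle the sum of four terms $\pm1$ is even, divisible by 3 and at most 4 in absolute value, so it is $0$. Hence there is $F:V(\tilde H)\to\mathbb Z$ with increments $\delta$. As $\delta$ is $\alpha$-invariant, $F\circ\alpha-F$ is a constant $a$. Applying $\alpha$ twice gives $2a=0$, so $a=0$. But $F$ changes parity along every edge, so the parity classes of $F$ are the parts $V_1,V_2$. Then $\alpha$ preserves the parts, contradicting the proof of Lemma 1. $\square$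

The failure also shows in a count. If we want the two-color subgraphs of $H$ to be trees (Section 5 explains why), then, as every vertex lies in two of them and every edge in one, we need $|E|=2|V|-3$. Euler's formula $|V|-|E|+|F|=1$ gives $|E|=2|V|-2$ for a quadrangulation, one edge too many. With one hexagon among quadrangles, $2|E|=4(|F|-1)+6$ and hence $|E|=2|V|-3$, exactly right. This is the shape of $H_k$.

## 5. Trees force Hamiltonian alternating cycles: proof of Theorem 1

**Lemma 3.** Let $g$ be a proper 3-coloring of $H$ such that every subgraph $H_{ij}$ induced by two colors is a tree. Then the Kempe class of $\varphi_g$ is $\{\sigma\circ\varphi_g:\sigma\in S_3\}$.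

*Proof.* The purpose is to show that each $M_i\cup M_j$ is one cycle. Let $X=g^{-1}(\{i,j\})$, a set of faces of $G(H)$, and let $k$ be the third color. An edge dual to $u_Fx$ has color in $\{i,j\}$ iff $x\in X$, that is, iff exactly one of its sides is in $X$. An edge dual to $xy$ has color in $\{i,j\}$ iff one of $g(x),g(y)$ is $k$, again iff exactly one side is in $X$. So $M_i\cup M_j$ consists of the edges with exactly one side in $X$, and the edges with both sides in $X$ are those dual to $E(H_{ij})$.

Take the faces in $X$ as separate polygons and glue them along the edges dual to $E(H_{ij})$. Gluing a disc to a disc along one side gives a disc; since $H_{ij}$ is a tree, adding one leaf at a time shows that the result is a single polygon. Its sides are exactly the edges of $M_i\cup M_j$, each once, and consecutive sides share a vertex of $G(H)$. So its boundary is a closed walk through all edges of $M_i\cup M_j$. This 2-regular spanning subgraph is therefore connected: one Hamiltonian cycle.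

Thus every switch from $\varphi_g$ is a global transposition and leads to some $\varphi_{\sigma\circ g}$, for which the hypothesis also holds. All $\sigma\circ\varphi_g$ are reached. $\square$

**Proof of Theorem 1.** For $s=(s_1,\dots,s_k)\in\{1,-1\}^k$ put
$$g_s(a^j_i)=i+s_1+\dots+s_j\pmod 3. \tag{1}$$
For $j=0$ this respects $a^0_i=a^0_{i+3}$. It is proper: along a hexagon the values differ by 1, along a spoke by $s_j$.

**Step 1: each two-color subgraph is connected.** Let the colors be $c,c+1$. We show by induction on $j$ that the part on hexagons $0,\dots,j$ is connected. For $j=0$ it is one edge of the triangle. On hexagon $j\ge1$ the vertices of colors $c,c+1$ form two edges, each with one end of each color. If $s_j=1$, the end of color $c+1$ has its spoke neighbor on hexagon $j-1$ colored $c$. If $s_j=-1$, the end of color $c$ has its spoke neighbor colored $c+1$. So both edges are attached to the previous part.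

**Step 2: each is a tree.** This is the edge count. A connected graph has at least (vertices $-1$) edges, and every vertex lies in two of the three subgraphs, so
$$|E(H_k)|\ge 2|V(H_k)|-3=3+12k=|E(H_k)|.$$
Equality holds, so all three are trees.

**Step 3: different $s$ give different classes.** If $\varphi_{g_s}$ and $\varphi_{g_{s'}}$ are equivalent, Lemma 3 gives $\varphi_{g_s}=\sigma\circ\varphi_{g_{s'}}$. Reading the edges dual to the $u_Fx$ gives $g_s=\sigma\circ g_{s'}$. Both take the value $i$ at $b_i$, so $\sigma=\mathrm{id}$. As $s_j=\pm1\equiv g_s(a^j_0)-g_s(a^{j-1}_0)$, we get $s=s'$.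

Hence there are at least $2^k$ classes, and $G_k$ is cubic and bipartite by Lemma 1. For $k=2$ this is $4>3$. $\square$

**Example ($k=1$, $s_1=1$).** The colors $0,1$ occupy $b_0,b_1,a^1_5,a^1_0,a^1_2,a^1_3$. The edges among these are $b_0b_1$, $a^1_5a^1_0$, $a^1_2a^1_3$, $a^1_0b_0$, $a^1_3b_0$, so the subgraph is a tree with 6 vertices and 5 edges. The three trees use $15=|E(H_1)|$ edges.

Nothing so far counts *all* classes. For $K_{3,3}$, Theorem 1 gives only $1$, while the truth is $2$; the missing class is the one with all chords of one color. To count exactly we need an invariant defined for every coloring.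

## 6. Heights on the sphere

Let $G$ be a cubic bipartite graph (black/white) embedded on $P$, $\tilde G=\pi^{-1}(G)$ with the lifted black/white coloring (preserved by $\alpha$), and $\tilde F$ its set of faces. Orient $S$. Direct every edge $e$ of $\tilde G$ from black to white and let $l(e),r(e)$ be its left and right faces. Since $\alpha$ reverses orientation, $l(\alpha e)=\alpha r(e)$ and $r(\alpha e)=\alpha l(e)$.

**Lemma 4.** Let $\Gamma$ be an abelian group and $\omega:E(\tilde G)\to\Gamma$ with sum $0$ at every vertex. There is $h:\tilde F\to\Gamma$, unique up to a constant, with $h(l(e))-h(r(e))=\omega(e)$ for all $e$. If $\omega\circ\alpha=\omega$, then $h\circ\alpha+h$ is constant.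

*Proof.* Consider the dual of $\tilde G$ on $S$, with increment $\omega(e)$ from $r(e)$ to $l(e)$; its faces are the vertices of $\tilde G$. Going counterclockwise around a black vertex, each outgoing edge is crossed from right to left, so the total is the sum of $\omega$, which is $0$. At a white vertex it is minus that sum. So a potential exists. If $\omega\circ\alpha=\omega$, then
$$h(\alpha l(e))-h(\alpha r(e))=h(r(\alpha e))-h(l(\alpha e))=-\omega(\alpha e)=-\omega(e),$$
so $h\circ\alpha+h$ has increment $0$ across every edge. $\square$

**The set $U$.** Take $\Gamma=\mathbb Z_3$, $\omega\equiv1$. We have $c\circ\alpha+c=\lambda$ for a constant $\lambda$. Since 2 is invertible mod 3, subtracting $\lambda/2$ gives a unique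
$$c:\tilde F\to\mathbb Z_3,\qquad c(l(e))-c(r(e))=1,\qquad c\circ\alpha=-c. \tag{2}$$
Going around a vertex, $c$ changes by the same $\pm1$ each time, so the three faces at a vertex have distinct $c$-values. Let $\tilde U=c^{-1}(0)$, which is $\alpha$-invariant, and $U=\pi(\tilde U)$. Exchanging black and white, or the orientation of $S$, replaces $c$ by $-c$; so $U$ depends only on $G$ and its embedding.

Each vertex has exactly one corner in $U$. So the boundary walk of a $U$-face meets no vertex twice, different $U$-faces have disjoint boundaries, and these boundaries cover $V(G)$: they are disjoint cycles covering $V(G)$, of even length as $G$ is bipartite. Walking around a face of $\tilde U$, edges are traversed alternately black-to-white and white-to-black, so the faces across them have alternately $c=1$ and $c=-1$. At each vertex the third edge, between the faces with $c=1$ and $c=-1$, has no side in $U$. These edges form a perfect matching $M$. By (2), upstairs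

> an edge of $M$ has $c=1$ on its right and $c=-1$ on its left; an edge between $u\in\tilde U$ and $x$ has $x$ on its left if $c(x)=1$, and on its right if $c(x)=-1$. $\qquad(3)$

Let $H=G^*-U$, with one vertex per non-$U$ face and one edge per edge of $M$, and let $\tilde H$ be the corresponding graph on $\tilde F\setminus\tilde U$. If $G=G(H)$ as in Section 3, the function equal to $0,1,2$ on face vertices, $V_1$, $V_2$ satisfies (2): it increases by 1 counterclockwise around black triangles, and $\alpha$ exchanges $V_1,V_2$. By uniqueness it is $c$, so $U=\{u_F\}$ and $G^*-U=T(H)-\{u_F\}=H$. This proves the last claim of Theorem 2.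

**The lattice.** Let $A\cong\mathbb Z^2$ be generated by $e_1,e_2,e_3$ with $e_1+e_2+e_3=0$, realized as unit vectors at angles $120^\circ,240^\circ,0^\circ$. Let $r_i$ be the linear function with
$$r_i(e_i)=0,\quad r_i(e_{i+1})=1,\quad r_i(e_{i+2})=-1 .$$
Then $r_1+r_2+r_3=0$, and $r=(r_1,r_2,r_3)$ is injective, since $r_1(xe_1+ye_2)=y$ and $r_2(xe_1+ye_2)=-x$. Explicitly
$$r(e_1)=(0,-1,1),\quad r(e_2)=(1,0,-1),\quad r(e_3)=(-1,1,0).$$
Let $\tau_i=e_{i+1}-e_{i+2}$; then $r_i(\tau_i)=2$ and $r_{i+1}(\tau_i)=r_{i+2}(\tau_i)=-1$. Let $\mathrm{res}:\tfrac12A\to\mathbb Z_3$ be the homomorphism with $\mathrm{res}(e_i)=1$; so $\mathrm{res}(\tau_i)=0$ and $\mathrm{res}(\tfrac12e_i)=2=-1$.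

**Definition (height).** For a 3-edge-coloring $\varphi$ of $G$, write $\varphi(e)$ for $\varphi(\pi e)$ and apply Lemma 4 with $\Gamma=A$, $\omega(e)=e_{\varphi(e)}$. The solution $h_0$ satisfies $h_0\circ\alpha=\lambda-h_0$ with $\lambda\in A$. The *height* $h=h_\varphi=h_0-\lambda/2$ is the unique map $\tilde F\to\frac12A$ with
$$h(l(e))-h(r(e))=e_{\varphi(e)},\qquad h\circ\alpha=-h. \tag{4}$$

Conversely a map $h:\tilde F\to\frac12A$ satisfying (4) for a coloring $\varphi$ is $h_\varphi$. The map $\mathrm{res}\circ h$ satisfies (2), so $\mathrm{res}\circ h=c$. All values of $h$ lie in one coset of $A$ in $\frac12A$: either $A$ (**type 0**) or $\frac12e_i+A$ for some $i$ (**type 1**).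

**Example ($K_{3,3}=G_0$).** $\tilde G$ is the hexagonal prism: the two hexagons form $\tilde U$, and the six side quadrangles $\tilde b_0,\dots,\tilde b_5$ in cyclic order are the other faces, with $\alpha\tilde b_i=\tilde b_{i+3}$ and, say, $c(\tilde b_i)=(-1)^i$. For $\varphi_g$ with $g(b_i)=i$ the height is $0$ on the hexagons and $e_3,-e_1,e_2,-e_3,e_1,-e_2$ on the sides: type 0. If all chords have color $3$, the height is $\mp\frac12e_3$ on the sides where $c=\pm1$, and $\pm(e_2+\frac12e_3)$ on the two hexagons: type 1 (Section 8 checks both formulas in general). The two classes are told apart by the type.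

## 7. What a switch does to the height

We record one identity. Let $v\in\{\pm e_{i+1},\pm e_{i+2}\}$ and $\varepsilon=r_i(v)=\pm1$. Then
$$v-\varepsilon\tau_i\ \text{ is }\ v\ \text{ with } e_{i+1},e_{i+2}\text{ exchanged and the sign kept.} \tag{5}$$
Indeed, for $\varepsilon=1$: $e_{i+1}-\tau_i=e_{i+2}$ and $-e_{i+2}-\tau_i=-e_{i+1}$. For $\varepsilon=-1$: $-e_{i+1}+\tau_i=-e_{i+2}$ and $e_{i+2}+\tau_i=e_{i+1}$.

**Lemma 5.** Let $\varphi$ have type 0, let $C$ be an $\{i+1,i+2\}$-colored alternating cycle, $\tilde C$ a component of $\pi^{-1}(C)$, and $\varphi'$ the result of switching $C$. Then $\tilde C\cap\alpha\tilde C=\emptyset$. Let $D$ be the component of $S\setminus\tilde C$ not containing $\alpha\tilde C$. Then $D\cap\alpha D=\emptyset$, and for some $\varepsilon=\pm1$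
$$h_{\varphi'}=h_\varphi-\varepsilon\tau_i\ \text{on }D,\qquad h_{\varphi'}=h_\varphi+\varepsilon\tau_i\ \text{on }\alpha D,\qquad h_{\varphi'}=h_\varphi\ \text{elsewhere.}\tag{6}$$
In particular $\varphi'$ has type 0, and the type is a Kempe invariant.

*Proof.* **Step 1: $r_ih$ along $\tilde C$.** Crossing an edge of color $i$ does not change $r_ih$; crossing an edge of color $i+1$ or $i+2$ changes it by $\pm1$. Consecutive faces along one side of $\tilde C$ are separated only by edges of color $i$. So $r_ih$ is constant on the faces along each side of $\tilde C$, and the two constants differ by 1.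

**Step 2: $\tilde C$ and $\alpha\tilde C$ are disjoint.** The map $\alpha$ permutes the components of $\pi^{-1}(C)$, so they are equal or disjoint. Suppose $\alpha\tilde C=\tilde C$. If $\alpha$ preserved a side, it would map a closed disc to itself and have a fixed point by Brouwer's theorem; so it exchanges the sides. As $h\circ\alpha=-h$, the two constants are $a,-a$ with $|2a|=1$. In type 0 they are integers, a contradiction.

**Step 3: the discs are disjoint.** $\alpha D$ is the component of $S\setminus\alpha\tilde C$ not containing $\tilde C$. As $D$ is connected and misses $\alpha\tilde C$, either $D\subseteq\alpha D$ or $D\cap\alpha D=\emptyset$. In the first case $\alpha D\subseteq D$ too, so $D=\alpha D$, and comparing boundaries $\tilde C=\alpha\tilde C$, which is excluded. Moreover, a face outside $D$ along an edge $e$ of $\tilde C$ is not in $\alpha D$: otherwise $e$ would lie in the closure $\alpha D\cup\alpha\tilde C$, but $\tilde C$ is disjoint from both.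

**Step 4: the formula.** Let $\varepsilon$ be the value of $r_ih$ along $\tilde C$ inside $D$ minus the value outside, and let $h'$ be the right side of (6). It is odd under $\alpha$. The edges of $\pi^{-1}(C)$ are those of $\tilde C\cup\alpha\tilde C$; across all other edges the two sides lie in the same region, so differences are unchanged. Across $e\subset\tilde C$ with inner face $x$ and outer face $y$, the vector $h(x)-h(y)=\pm e_{\varphi(e)}$ has $r_i=\varepsilon$, and $h'(x)-h'(y)=h(x)-h(y)-\varepsilon\tau_i=\pm e_{\varphi'(e)}$ with the same sign, by (5). Across $\alpha e$, oddness gives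
$$h'(l(\alpha e))-h'(r(\alpha e))=-h'(r(e))+h'(l(e))=e_{\varphi'(e)}.$$
So $h'$ satisfies (4) for $\varphi'$, and $h'=h_{\varphi'}$. As $\tau_i\in A$, $\varphi'$ has type 0. Switches are reversible, so no switch leads from type 1 to type 0 either. $\square$

## 8. Flattening: one class of type 1, and the $\varphi_g$ in type 0

A sensible first plan for bounding the number of classes is to push heights down by switches until only one normal form is left. We carry it out and watch where it stops.

**Lemma 6.** Every Kempe class contains a $\varphi$ with $|r_i(h_\varphi(x))|\le1$ for all $i$ and $x$.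

*Proof.* Choose $\varphi$ in the (finite) class minimizing $\sum_x\sum_ir_i(h(x))^2$. Let $q=\max_{i,x}r_i(h(x))$, attained for the index $i$, and suppose $q>1$.

**Step 1: a region to lower.** Let $K$ be a component of the graph on $\{x:r_ih(x)=q\}$ with adjacency across edges of color $i$. On $\alpha K$ we have $r_ih=-q$, so $K\cap\alpha K=\emptyset$; no edge has one side in each, since crossing an edge changes $r_ih$ by at most $1<2q$. From a face of $K$, an edge of color $i$ leads to a face with $r_i=q$, hence in $K$. An edge of color $i+1$ or $i+2$ leads to $q\pm1$, hence to $q-1$ by maximality, outside $K$.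

**Step 2: its boundary consists of alternating cycles.** Let $\delta K$ be the set of edges with exactly one side in $K$. They have colors $i+1,i+2$. A vertex has three distinct faces around it, so it lies on an even number of edges of $\delta K$: on none, or on both its edges of colors $i+1,i+2$. The same holds for $\delta(\alpha K)=\alpha\,\delta K$, which is disjoint from $\delta K$ by Step 1. Downstairs each vertex is then on none, or on both its edges of colors $i+1,i+2$, of $\pi(\delta K)$. So $\pi(\delta K)$ is a union of alternating cycles. Switch all of them to get $\varphi'$.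

**Step 3: the new height.** Put $h'=h-\tau_i$ on $K$, $h+\tau_i$ on $\alpha K$, $h$ elsewhere. It is odd, and unchanged differences occur across edges outside $\delta K\cup\alpha\,\delta K$. Across an edge of $\delta K$, the difference (inside minus outside) has $r_i=1$, and the outside face is not in $\alpha K$; so (5) with $\varepsilon=1$ shows that the color is switched. Oddness handles $\alpha\,\delta K$ as in Lemma 5. So $h'=h_{\varphi'}$.

**Step 4: the sum drops.** On $K$ the vector $(r_i,r_{i+1},r_{i+2})$ becomes $(r_i-2,r_{i+1}+1,r_{i+2}+1)$, so the sum of squares changes by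
$$-2(2r_i-r_{i+1}-r_{i+2})+6=6-6r_i=6-6q<0,$$
and by oddness by the same amount on $\alpha K$. This contradicts minimality. So $q\le1$, and by oddness $|r_i|\le1$. $\square$

**Proposition 1.** There is exactly one Kempe class of type 1.

*Proof.* **Step 1: at most one.** Let $\varphi$ be as in Lemma 6, of type 1. A cyclic shift of the colors stays in the class and applies to $h$ the rotation $\theta$, $\theta(e_j)=e_{j+1}$. Since $r_i\circ\theta=r_{i-1}$, the bound is kept; so we may take the coset to be $\frac12e_3+A$. As $r(\frac12e_3)=(-\frac12,\frac12,0)$, we have $r_1,r_2\in\{\pm\frac12\}$. With $w=e_2+\frac12e_3$, $r(w)=(\frac12,\frac12,-1)$, the four sign choices give $h\in\{\pm\frac12e_3,\pm w\}$. Here $\mathrm{res}(\frac12e_3)=-1$ and $\mathrm{res}(w)=0$. So $h=\frac12e_3$ where $c=-1$, and $h=-\frac12e_3$ where $c=1$. By (3), an edge of $M$ has $h(l)-h(r)=\frac12e_3+\frac12e_3=e_3$, hence color $3$; so $M=M_3$. Two colorings with $M_3=M$ differ only in how the even boundary cycles of the $U$-faces are colored alternately $1,2$, hence by switches of some of these cycles.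

**Step 2: at least one.** Color $M$ with $3$ and each boundary cycle of a $U$-face alternately $1,2$. We exhibit the height. Put $h=-\frac12e_3$ where $c=1$ and $h=\frac12e_3$ where $c=-1$. For $u\in\tilde U$ the edges bordering faces with $c=1$ all have one color and those bordering $c=-1$ the other; put $h(u)=w$ if the former color is $1$, and $h(u)=-w$ otherwise. Using (3):

- if $h(u)=w$: edges to $c=1$ give $-\frac12e_3-w=-e_2-e_3=e_1$, edges to $c=-1$ give $w-\frac12e_3=e_2$;
- if $h(u)=-w$: edges to $c=1$ give $-\frac12e_3+w=e_2$, edges to $c=-1$ give $-w-\frac12e_3=e_1$;
- edges of $M$ give $\frac12e_3+\frac12e_3=e_3$;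
- $h\circ\alpha=-h$: clear where $c=\pm1$; and $h(\alpha u)=-h(u)$, since $\alpha$ exchanges $c=\pm1$ and keeps edge colors.

So (4) holds, with all values in $\frac12e_3+A$: type 1. $\square$

For type 1 the plan succeeds completely. For type 0 it stops one step short.

**Definition ($\varphi_g$ for general $G$).** For a proper 3-coloring $g$ of $H=G^*-U$ put $h_g=0$ on $\tilde U$, $h_g(x)=e_{g(\pi x)}$ where $c(x)=1$, and $h_g(x)=-e_{g(\pi x)}$ where $c(x)=-1$. Let $\varphi_g$ give an edge between a $U$-face and $x$ the color $g(x)$, and an edge of $M$ the color different from those of its two sides.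

By (3), a $U$–$x$ edge has $h_g(l)-h_g(r)=e_{g(\pi x)}$ in both cases; an edge of $M$ with sides colored $i\ne j$ has $h_g(l)-h_g(r)=-e_j-e_i=e_k$, $k$ the third color. And $h_g$ is odd. So $h_g=h_{\varphi_g}$, of type 0. For $G=G(H)$ this is the $\varphi_g$ of Section 3.

**Proposition 2.** Every type 0 class contains some $\varphi_g$. If $g\sim_3g'$ (equivalence under 3-color Kempe changes on $H$), then $\varphi_g$ and $\varphi_{g'}$ are Kempe equivalent.

*Proof.* **Step 1: flat colorings are $\varphi_g$'s.** Take $\varphi$ as in Lemma 6. The integers $r_i\in\{-1,0,1\}$ sum to $0$, so $h\in\{0,\pm e_1,\pm e_2,\pm e_3\}$. As $\mathrm{res}\,h=c$, we have $h=0$ on $\tilde U$, $h\in\{e_1,e_2,e_3\}$ where $c=1$, and $h\in\{-e_1,-e_2,-e_3\}$ where $c=-1$. Let $g(\pi x)=i$ if $h(x)=\pm e_i$; this is well defined by oddness. For an edge of $M$ with right face $x$, $h(x)=e_i$, and left face $y$, $h(y)=-e_j$, the difference $-e_j-e_i$ is one of the $e_k$, so $i\ne j$ (for $i=j$ it has norm 2). So $g$ is proper and $h=h_g$, $\varphi=\varphi_g$. (If $H$ has a loop, that edge lifts to one with $y=\alpha x$ and $i=j$; so then there is no type 0 coloring, in agreement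 with $\kappa(H)=0$.)

**Step 2: Kempe changes on $H$ lift.** Let $K$ be a component of the $\{i,j\}$-subgraph of $H$ under $g$, and $k$ the third color. Swapping $i,j$ on $K$ changes $\varphi_g$ exactly by swapping $i,j$ on the set of edges of $G$ with exactly one side in $K$: these are the $U$–$K$ edges and those between $K$ and $g^{-1}(k)$, all of colors $i,j$; edges inside $K$ keep color $k$. Around a vertex of $G$ there are three corners, so it is on $0$ or $2$ of these edges. So the set is a union of $\{i,j\}$-alternating cycles. $\square$

So flattening reduces type 0 to the colorings $\varphi_g$. What remains is the converse: *if $\varphi_g,\varphi_{g'}$ are Kempe equivalent, then $g\sim_3g'$.* The difficulty is that the colorings between $\varphi_g$ and $\varphi_{g'}$ need not be flat.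

## 9. Folding the honeycomb: reading a 3-coloring off any height

**The honeycomb.** Let $L=\{p\in A:\mathrm{res}\,p\ne0\}$, with $p$ ($\mathrm{res}\,p=1$) adjacent to $p+e_1,p+e_2,p+e_3$. It is the 1-skeleton of the tiling of the plane by the hexagons
$$Q_z=(z+e_3,\ z-e_2,\ z+e_1,\ z-e_3,\ z+e_2,\ z-e_1),\qquad \mathrm{res}\,z=0,$$
listed counterclockwise. If $h$ is a type 0 height, the vertices of $\tilde H$ have heights in $L$ (as $c\ne0$), and adjacent vertices have adjacent heights. For flat $h$, all these heights lie on $Q_0$, and $g$ is read from the coloring $\pm e_i\mapsto i$ of $Q_0$. The idea is to extend this coloring of $Q_0$ to a 3-coloring $\rho$ of all of $L$ and to read $\rho\circ h$.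

For a proper 3-coloring $\rho$ and adjacent $p,q$ let $\delta_\rho(p,q)=\pm1\equiv\rho(q)-\rho(p)\pmod3$. Around a hexagon its sum is even and divisible by 3, so it is $0$ or $\pm6$. If it is $\pm6$, all steps are equal, so opposite vertices have equal colors and vertices two apart have different colors.

**Definition (retraction).** A *retraction* is a proper coloring $\rho:L\to\{1,2,3\}$ with

- (R1) $\rho(-p)=\rho(p)$;
- (R2) $\rho(\pm e_i)=i$;
- (R3) $\delta_\rho$ sums to $0$ around $Q_z$ for all $z\ne0$.

Around $Q_0$ the colors are $3,2,1,3,2,1$, so the sum is $-6$. Hence along a closed walk in $L$ with winding number $w$ about $0$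
$$\sum\delta_\rho=-6w. \tag{7}$$
By (R1), $\rho\circ h$ descends to a proper 3-coloring of $H$, again written $\rho\circ h$; by (R2), $\rho\circ h_g=g$.

### 9.1 The choice of retraction does not matter

**Proposition 3.** If $\rho,\rho'$ are retractions and $h$ is a type 0 height, then $\rho\circ h\sim_3\rho'\circ h$.

*Proof.* **Step 1: measure the difference.** $\delta_{\rho'}-\delta_\rho$ sums to $0$ around every hexagon, including $Q_0$. So there is $d:L\to\mathbb Z$ with
$$d(q)-d(p)=\delta_{\rho'}(p,q)-\delta_\rho(p,q) \tag{8}$$
and $d=0$ on $Q_0$, where $\rho=\rho'$. The increments are $0,\pm2$, so $d$ is even-valued; $d\equiv\rho'-\rho\pmod3$; and $d(-p)=d(p)$ by (R1). Let $Y=h(\tilde F\setminus\tilde U)$, a finite set with $Y=-Y$. From now on restrict $\rho,\rho',d$ to $Y$; during the process $\rho$, later $\rho'$, is modified. Let $Z=\{p\in Y:d(p)>0\}$, so $Z\cap Q_0=\emptyset$.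

**Step 2: find a vertex to move.** *Claim: if $Z\ne\emptyset$, some $p\in Z$ has $\delta_\rho(p,q)=1$ for all its neighbors $q\in Y$.* If $p\in Z$ has a neighbor $q\in Y$ with $\delta_\rho(p,q)=-1$, then $d(q)=d(p)+\delta_{\rho'}(p,q)+1\ge d(p)>0$, so $q\in Z$. If the claim fails, we can always step on in the finite set $Z$, and get a closed walk in $Z$ of some length $n>0$ with all $\delta_\rho=-1$. By (7), $n=6|w|$. The nonzero vectors of $A$ of norm $<2$ are the $\pm e_i$ (norm $1$) and the $\pm\tau_i$ (norm $\sqrt3$), and $\mathrm{res}\,\tau_i=0$; so points of $L\setminus Q_0$ have norm at least $2$. In the (possibly degenerate) triangle formed by $0$ and an edge of the walk, the edge, of length $1$, is strictly the shortest side, so it subtends an angle less than $60^\circ$ at $0$. Hence $360^\circ|w|<60^\circ n=360^\circ|w|$, a contradiction.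

**Step 3: move it.** For such $p$, recolor $\pm p$ from $\rho(p)$ to $\rho(p)+2$ and decrease $d(\pm p)$ by $2$. The points $p,-p$ are distinct and not adjacent, as $2p\ne\pm e_k$; by symmetry $-p$ has the same property as $p$. All neighbors in $Y$ have color $\rho(p)+1$, so $\rho$ stays proper on $Y$. The value $\delta_\rho(p,q)$ changes from $1$ to $-1$, so (8) persists, and so do $d\equiv\rho'-\rho$, evenness, the symmetry, and $d=0$ on $Y\cap Q_0$. Since $d$ is single-valued, closed walks in $Y$ have the same $\delta_\rho$-sum as $\delta_{\rho'}$-sum, namely $-6w$; so (7) persists and the claim can be used again.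

**Step 4: translate to $H$.** On $H$ the move recolors the vertices $\pi(x)$ with $h(x)=\pm p$ from $\rho(p)$ to $\rho(p)+2$. All their neighbors have color $\rho(p)+1$. So each of them is a one-vertex component of the subgraph of colors $\rho(p),\rho(p)+2$, and the move is a sequence of 3-color Kempe changes.

**Step 5: finish.** The sum of the positive values of $d$ decreases, so we reach $d\le0$ on $Y$. Now exchange the roles of the two colorings: move $\rho'$, with $-d\ge0$ in place of $d$; (7) holds for both. We reach $d=0$, so the colorings are congruent mod 3, hence equal, on $Y$. $\square$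

### 9.2 A retraction adapted to one pair of colors

To have explicit colorings, use coordinates $t=r_3$, $s=r_2-r_1$:
$$(s,t)(e_3)=(2,0),\quad(s,t)(e_1)=(-1,1),\quad(s,t)(e_2)=(-1,-1),\quad(s,t)(\tau_3)=(0,2).$$
So $s\equiv t\pmod2$ and $\mathrm{res}\equiv-s\pmod3$; for $p\in L$, $3\nmid s$. For $p=(s,t)\in L$ with $s>0$ put
$$\rho_3(p)=\begin{cases}3 & s\equiv2\pmod3,\\ 1 & s\equiv1\pmod3,\ t\text{ odd},\ t<0,\\ 2 & s\equiv1\pmod3\text{ otherwise},\end{cases}$$
and for $s<0$ put $\rho_3(p)=\rho_3(-p)$.

**Proposition 4.** $\rho_3$ is a retraction, and so is $\rho_i(p)=\rho_3(\theta^{-i}p)+i$ for each $i$, where $\theta(e_j)=e_{j+1}$.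

*Proof.* (R1) holds by definition.

*Proper.* Let $p$ with $s_p\equiv2$ and $q=p+e_k$ with $s_q\equiv1\pmod3$ be adjacent. If $s_p,s_q>0$, then $\rho_3(p)=3\ne\rho_3(q)$. If both are negative, apply this to $-q,-p$. If $s_p>0$, then $s_p\ge2$ and $s_q\ge1$. So the only mixed case is $s_p<0<s_q\le s_p+2$, that is $s_p=-1$, $s_q=1$, $k=3$, with the same $t$, which is odd. If $t>0$: $\rho_3(q)=2$ and $\rho_3(p)=\rho_3(1,-t)=1$. If $t<0$: $\rho_3(q)=1$ and $\rho_3(p)=2$.

*(R2).* $\rho_3(e_3)=\rho_3(2,0)=3$, $\rho_3(e_1)=\rho_3(1,-1)=1$, $\rho_3(e_2)=\rho_3(1,1)=2$.

*(R3).* Let $z=(s_0,t_0)\ne0$ with $3\mid s_0$. If $s_0>0$, then $s_0\ge3$ and all vertices of $Q_z$ have $s\ge1$; the three vertices $z+e_k$ have $s\equiv2$, hence all have color $3$. Vertices two apart having equal colors, the sum is not $\pm6$. The case $s_0<0$ follows by (R1). If $s_0=0$, then $t_0$ is even and nonzero. The vertices $z-e_2=(1,t_0+1)$ and $z+e_2=(-1,t_0-1)$ are opposite, and $\rho_3(z+e_2)=\rho_3(1,1-t_0)$. For $t_0\ge2$ the two colors are $2,1$; for $t_0\le-2$ they are $1,2$. Opposite vertices differ, so the sum is $0$.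

*The $\rho_i$.* $\theta$ is the rotation by $120^\circ$; it preserves adjacency in $L$, the antipodal symmetry and the set of hexagons $Q_z$, $z\ne0$. And $\rho_i(\pm e_j)=\rho_3(\pm e_{j-i})+i=j$. $\square$

One would like to use one fixed retraction, say $\rho_3$, for all switches. For switches on $\{1,2\}$-cycles this works (Proposition 5): the height moves by $\pm\tau_3=\pm(0,2)$, which preserves $s$ and the parity of $t$, so that $\rho_3$ changes on a single level of $t$ only. For a $\{2,3\}$-cycle the height moves by $\pm\tau_1$, and $(s,t)(\tau_1)=(-3,-1)$: the parity of $t$ flips. For instance subtracting $\tau_1$ takes the points $(1,-1),(1,-3),(1,-5),\dots$ of color $1$ to $(4,0),(4,-2),(4,-4),\dots$ of color $2$. The color changes are no longer confined to one level, and the argument stops. The way out is to use $\rho_i$ for switches of the colors $i+1,i+2$, and to pass between the $\rho_i$ by Proposition 3.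

### 9.3 A switch becomes a Kempe change

**Proposition 5.** Let $\varphi$ have type 0 and let $\varphi'$ arise by a Kempe switch on an $\{i+1,i+2\}$-cycle. Then $\rho_i\circ h_\varphi\sim_3\rho_i\circ h_{\varphi'}$.

*Proof.* **Step 1: reduce to $i=3$.** Replace $\varphi$ by $\varphi-i$ and $h$ by $\theta^{-i}h$; as $\rho_i\circ h=\rho_3\circ(\theta^{-i}h)+i$, only a shift of colors is involved. So let $C$ be a $\{1,2\}$-cycle and use $D,\varepsilon$ of Lemma 5; write $h'=h_{\varphi'}$.

**Step 2: locate the change.** By (6), $s$ never changes, and on $D$ the value $t$ becomes $t-2\varepsilon$. This keeps the parity of $t$, and for odd $t$ it changes the sign only if $t=\varepsilon$. So on $D\setminus\tilde U$, $\rho_3h'$ differs from $\rho_3h$ at most on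
$$W=\{x\in D\setminus\tilde U:\ t(h(x))=\varepsilon\},$$
where $t$ goes from $\varepsilon$ to $-\varepsilon$: there colors $1,2$ are exchanged and color $3$ is kept (for $s<0$ look at $-h(x)$). By oddness and (R1) the same holds on $\alpha D$ with $\alpha W$; elsewhere nothing changes. Let $W_{12}$ be the set of $x\in W$ with $\rho_3h(x)\in\{1,2\}$.

**Step 3: $W_{12}$ is closed.** *Claim: if $x\in W_{12}$ is adjacent in $\tilde H$ to $y$ with $\rho_3h(y)\in\{1,2\}$, then $y\in W_{12}$.* If the edge between $x$ and $y$ has color $3$, it is not on $\tilde C$, so $y\in D$; and $t(h(y))=t(h(x))=\varepsilon$ since $t(e_3)=0$. So $y\in W_{12}$. Otherwise the edge has color $k\in\{1,2\}$; we show this cannot happen. Suppose $s(h(x))>0$. As the color of $x$ is not $3$, $s(h(x))\equiv1$, so $\mathrm{res}\,h(x)=-1$ and $x$ is the left face by (3). Then $h(y)=h(x)-e_k$ has $s(h(y))=s(h(x))+1>0$, which is $\equiv2\pmod3$; so $\rho_3h(y)=3$, a contradiction. If $s(h(x))<0$, apply this to $\alpha x,\alpha y$, whose heights are $-h(x),-h(y)$.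

**Step 4: conclude.** By the claim and symmetry, $W_{12}\cup\alpha W_{12}$, a disjoint union as $D\cap\alpha D=\emptyset$, is a union of components of the $\{1,2\}$-subgraph of $\tilde H$ under $\rho_3\circ h$. It is the full preimage of $\pi(W_{12})$. So $\pi(W_{12})$ is a union of components of the $\{1,2\}$-subgraph of $H$, and $\rho_3\circ h'$ arises from $\rho_3\circ h$ by swapping $1,2$ there. $\square$

**Proof of Theorem 2.** The claims about $U$ were proved in Section 6. By Proposition 1 there is exactly one type 1 class. Let $\varphi_g=\varphi_0,\varphi_1,\dots,\varphi_n=\varphi_{g'}$ be a sequence of switches; all $\varphi_m$ have type 0 by Lemma 5. If the switch from $\varphi_m$ to $\varphi_{m+1}$ is on an $\{i+1,i+2\}$-cycle, then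
$$\rho_1\circ h_{\varphi_m}\ \sim_3\ \rho_i\circ h_{\varphi_m}\ \sim_3\ \rho_i\circ h_{\varphi_{m+1}}\ \sim_3\ \rho_1\circ h_{\varphi_{m+1}}$$
by Propositions 3, 5, 3. Hence $g=\rho_1\circ h_{\varphi_0}\sim_3\rho_1\circ h_{\varphi_n}=g'$. Together with Proposition 2, $g\mapsto$ (class of $\varphi_g$) induces a bijection from the $\sim_3$-classes onto the type 0 classes. So there are $\kappa(H)$ classes of type 0, and $1+\kappa(H)$ in all. $\square$

## 10. The exact number for $G_k$: Theorem 3(a)

**Step 1: all 3-colorings of $H_k$.** Let $f$ be a proper 3-coloring of $H_k$. The $b_i$ form a triangle, so after a permutation of colors $f(b_i)=i$. We show $f=g_s$ for some $s$ in (1), layer by layer. Suppose hexagon $j-1$ is colored $i\mapsto i+t$. The spokes give $f(a^j_i)=i+t+\epsilon_i$ with $\epsilon_i=\pm1$. If $\epsilon_i=-1$ and $\epsilon_{i+1}=1$, then $f(a^j_{i+1})=i+t+2=i+t-1=f(a^j_i)$, which is impossible. A cyclic $\pm1$-sequence in which $-1$ is never followed by $1$ is constant. So hexagon $j$ is colored $i\mapsto i+t+s_j$ with $s_j=\pm1$.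

**Step 2: counting classes.** By Step 1 of the proof of Theorem 1, all two-color subgraphs under $g_s$, hence under $\sigma\circ g_s$, are connected. So the 3-color Kempe changes on $H_k$ are just the color transpositions. Different $g_s$ agree on the $b_i$, so they are not color permutations of each other. Hence $\kappa(H_k)=2^k$, and by Theorem 2 $G_k$ has exactly $2^k+1$ classes. With $n=24k+6$ this is $2^{(n-6)/24}+1$.

**Step 3: the upper bound.** Order the vertices of a connected cubic graph so that each one after the first is adjacent to an earlier one. Coloring edges vertex by vertex, there are 6 choices at the first vertex, and at most 2 at each later vertex, where some edge is already colored. So there are at most $6\cdot2^{n-1}$ colorings. Each class is closed under the 6 color permutations, which act freely; so there are at most $2^{n-1}$ classes. $\square$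

For $k=0,1,2$ the numbers are $2$ (the two classes of $K_{3,3}$ found by hand), $3$ and $5$.

## 11. Every number of classes occurs: Theorem 3(b)

**The cases $m\le3$.** For $m=1$ take $H=K_4$, with its three Hamiltonian 4-cycles as faces. Each edge is in exactly two of them, and at each vertex each pair of edges is consecutive in exactly one, so vertex links are 3-cycles; $\chi=4-6+3=1$, so the surface is $P$. $K_4$ is non-bipartite and not 3-colorable, so $\kappa=0$ and $G(K_4)$ has exactly one class. (This agrees with the criterion quoted in Section 1: $T(K_4)$ is not 4-colorable, as a face vertex is adjacent to all four vertices of $K_4$.) For $m=2,3$ take $G_0,G_1$.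

**The graph for $m\ge4$.** Let $N_0=m-2\ge2$. In the disc model take the boundary hexagon $b_i$ ($i\in\mathbb Z_6$, $b_i=b_{i+3}$ in $P$), concentric 8-cycles $d^j_1\dots d^j_8$ for $1\le j\le N_0-1$, numbered from the outside in, and an innermost hexagon $a_i$ ($i\in\mathbb Z_6$). Let $\vartheta(1)=\vartheta(3)=1$ and $\vartheta(i)=i-2$ for $4\le i\le8$. Add the edges
$$b_{\vartheta(i)}d^1_i\ \text{ and }\ a_{\vartheta(i)}d^{N_0-1}_i\ \ (i\ne2),\qquad d^j_id^{j+1}_i\ \ (\text{all }i,\ 1\le j\le N_0-2).$$
Call the graph $H$. Between $b$ and $d=d^1$ the faces are $b_1d_1d_2d_3$ and the six quadrangles $b_{\vartheta(i)}d_id_{i+1}b_{\vartheta(i+1)}$ for $3\le i\le8$, with $d_9=d_1$, $\vartheta(9)=\vartheta(1)$; similarly between $a$ and $d^{N_0-1}$. So all faces are quadrangles except the innermost hexagon $Q$. $H$ is connected and loopless, and contains the triangle $b_0b_1b_2$, so it is non-bipartite.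

**Claim.** $\kappa(H)=N_0+1$. By Theorem 2, $G(H)$ then has $N_0+2=m$ classes.

**Set-up.** Let $\Gamma$ be the graph in the disc before identification and $N$ the annulus (disc minus $Q$). Call $f$ *normalized* if $f(b_i)=i$; every proper 3-coloring of $H$ becomes normalized by a unique color permutation. For normalized $f$, $\delta_f$ (with $\delta_f(p,q)=\pm1\equiv f(q)-f(p)$) sums to $0$ around quadrangles, as in Lemma 2, and to $6$ around the $b$-cycle. A closed walk of winding number $w$ in $N$ differs from $w$ times the $b$-cycle by a combination of quadrangles, so $\delta_f$ sums to $6w$ along it. For the $a$-cycle the sum of six $\pm1$ is $6$, so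
$$f(a_{i+1})=f(a_i)+1\quad\text{for all }i,\text{ for every normalized }f. \tag{9}$$
Let $R$ be the path $b_1,d^1_1,\dots,d^{N_0-1}_1,a_1$, of length $N_0$, and let $o(f)=\sum_R\delta_f\in\{-N_0,-N_0+2,\dots,N_0\}$. For general $f$ define $o(f)$ through its normalization. We show that $o$ takes all $N_0+1$ values and classifies $\sim_3$.

**Step 1: all values occur.** For signs $s_1,\dots,s_{N_0}$ with partial sums $S_j$ put $f(b_i)=i$, $f(d^j_i)=\vartheta(i)+S_j$ ($i\ne2$), $f(d^j_2)=2+S_j$, $f(a_i)=i+S_{N_0}$. On an 8-cycle the colors are $S_j$ plus $1,2,1,2,3,4,5,6$, and consecutive ones, cyclically, differ by $\pm1$ mod 3. Along edges between consecutive layers the colors differ by some $s_j$. So $f$ is proper, with $o(f)=S_{N_0}$.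

**Step 2: equal $o$ implies equivalence.** Let $o(f)=o(f')$. Permuting colors is a sequence of Kempe changes, so let both be normalized. Closed walks in $\Gamma$ have equal $\delta_f$- and $\delta_{f'}$-sums, so there is $d$ on $V(\Gamma)$ with increments $\delta_{f'}-\delta_f$ and $d(b_1)=0$. It is even-valued and $\equiv f'-f\pmod 3$. It vanishes on all $b_i$, as $f=f'$ there; at $a_1$, as $o(f)=o(f')$; and then on all $a_i$ by (9). Let $Z=\{d>0\}$, which consists of $d$-vertices.

As in Proposition 3, a neighbor $q$ of $p\in Z$ with $\delta_f(p,q)=-1$ is in $Z$. If every $p\in Z\neq\emptyset$ had such a neighbor, there would be a closed walk of length $n>0$ in the part of $\Gamma$ on the $d$-vertices (the product of an 8-cycle and a path) with all $\delta_f=-1$, so $n=6|w|$ and $w\ne0$. But there winding number $w$ needs $n\ge8|w|$ steps, a contradiction. So some $p\in Z$ has all its neighbors colored $f(p)+1$. Recolor it $f(p)+2$, a one-vertex Kempe change of $H$, and lower $d(p)$ by $2$; the coloring stays normalized and the relations persist. Iterate until $d\le0$, then exchange the roles of $f,f'$, until $d=0$ and the two colorings coincide.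

**Step 3: $o$ is invariant under Kempe changes.** Normalizing turns Kempe changes into Kempe changes, so let $f$ be normalized; let $\{i,i+1\}$ be two colors, and $\beta$ the edge of the triangle $b_0b_1b_2$ with these colors. Swapping on the component containing $\beta$ equals, up to a global transposition (which does not affect $o$), swapping successively on all other $\{i,i+1\}$-components. So consider a swap on a component $K\not\ni\beta$. The $b$-vertices of colors $i,i+1$ are the ends of $\beta$, so $K$ contains no $b$-vertex, and the new coloring $f'$ is normalized.

*$K$ contains no $a$-vertex.* By (9), every vertex of color $i$ or $i+1$ on the $a$-cycle lies on an edge $a_pa_{p+1}$ with $f(a_p)=i$, $f(a_{p+1})=i+1$. If $K$ contained such an edge, then $f'(a_p)=i+1$ and $f'(a_{p+1})=i$, violating (9) for the normalized coloring $f'$.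

*$K$ lifts to finite copies.* Since $K$ has no $b$-vertex, it is also a component of the two-color subgraph of $\Gamma$. A closed walk in $K$ alternates between $i$ and $i+1$, so its $\delta_f$-sum is $0=6w$, and $w=0$. Let $\hat\Gamma$ be the lift of $\Gamma$ to the universal cover of $N$, an infinite strip tiled by quadrangles, with translation $T$. The lifts of $K$ are disjoint finite copies of $K$, each a component of the $\{i,i+1\}$-subgraph of $\hat\Gamma$.

*The sum along $R$ does not change.* Let $\hat R$ be a lift of $R$. Only finitely many lifts of $K$ meet it. Swap the coloring of $\hat\Gamma$ on these lifts, one at a time; each swap gives a proper coloring and leaves the other lifts components. For any proper 3-coloring of $\hat\Gamma$, $\delta$ sums to $0$ around quadrangles and hence along closed walks. Apply this to the closed walk formed by $\hat R$, a segment of the lifted $a$-line, $T^{-J}\hat R$ reversed, and a segment of the lifted $b$-line. For $J$ large the swap does not affect $T^{-J}\hat R$, and it never affects the $a$- and $b$-lines. So $\sum_{\hat R}\delta$ is the same before and after the swap. After all these swaps the coloring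 on $\hat R$ is the lift of $f'$. Hence $o(f')=o(f)$.

By Steps 1–3, $o$ induces a bijection from the $\sim_3$-classes of $H$ to the $N_0+1$ values, so $\kappa(H)=N_0+1$. This proves the claim and Theorem 3(b). $\square$
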